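\title{The Laplace transform of the range of random walk on a supercritical percolation cluster}

\begin{abstract}
Let $N(t)$ be the number of sites visited up to time $t$ by simple random walk on the infinite cluster of supercritical Bernoulli bond percolation on $\mathbb{Z}^d$, $d\ge2$. We prove that for almost every configuration $\omega$ containing the origin in its infinite cluster, and for all $\alpha\in(0,1)$, the quantity $t^{-d/(d+2)}\log E^\omega(\alpha^{N(t)})$ converges as $t\to\infty$. The limit is deterministic and explicit: it is the Donsker--Varadhan constant of the full lattice, corrected by the density of the cluster, its mean degree and its effective conductivity. The convergence is uniform in the starting point over a large region, and it yields the lower large deviations of $N(t)$. The upper bound rests on a Faber--Krahn inequality for the cluster with obstacles removed, with sharp constant, valid simultaneously in polynomially many regions.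
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The question}

Let $d\ge2$. For a nearest neighbor path $(X_s)_{s\ge0}$ in $\mathbb{Z}^d$ let
\[
N(t)=\#\{X_s:\ 0\le s\le t\}
\]
be its range up to time $t$. All random walks in this paper run in discrete time: $s,t$ are nonnegative integers, and at each step the walk jumps to a neighbor chosen uniformly among the neighbors of its current position in the underlying graph. Throughout, $\alpha\in(0,1)$ and $\beta=\log(1/\alpha)$.

The expectation of $\alpha^{N(t)}=e^{-\beta N(t)}$ rewards paths that visit few sites. A walk on $\mathbb{Z}^d$ stays in a ball of radius $r$ up to time $t$ with probability roughly $\exp(-ct/r^2)$, and on this event $\alpha^{N(t)}\ge\exp(-C\beta r^d)$. The two exponents balance when $r^{d+2}$ is of order $t$. This singles out the length scale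
\[
n=t^{1/(d+2)},\qquad\text{for which}\qquad t\,n^{-2}=n^d=t^{d/(d+2)};
\]
the real number $n$ keeps this meaning in the whole paper. For simple random walk on $\mathbb{Z}^d$, with expectation $E$, Donsker and Varadhan proved that $t^{-d/(d+2)}\log E(\alpha^{N(t)})$ converges to a limit $c_d(\alpha)\in(-\infty,0)$.

Now let the graph be random. Let $\mathbb{E}_d$ be the set of edges of $\mathbb{Z}^d$, let $\Omega=\{0,1\}^{\mathbb{E}_d}$ be the set of subgraphs of $(\mathbb{Z}^d,\mathbb{E}_d)$ (an edge $b$ is \emph{open} in $\omega$ if $\omega(b)=1$), and let $Q$ be the product Bernoulli($p$) measure on $\Omega$, with expectation $E_Q$. We assume $p>p_c$, the critical probability for the appearance of an infinite connected component. Then $Q$-a.s.\ $\omega$ has a unique infinite component, the \emph{infinite cluster} $\mathcal{C}=\mathcal{C}(\omega)$. Let $Q_0=Q(\,\cdot\mid0\in\mathcal{C})$. For $x\in\mathcal{C}$ let $P^\omega_x$, $E^\omega_x$ be the law and expectation of simple random walk on $\mathcal{C}$ started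 at $x$, and $P^\omega=P^\omega_0$, $E^\omega=E^\omega_0$. C.~Rau proved that there are constants $0<C_2\le C_1<\infty$, depending only on $(\alpha,p,d)$, such that $Q_0$-a.s., for all large $t$,
\[
e^{-C_1t^{d/(d+2)}}\le E^\omega(\alpha^{N(t)})\le e^{-C_2t^{d/(d+2)}}.
\]
The order of magnitude is thus the same as on the full lattice. The following question is posed in \cite{OWR}: \emph{does $t^{-d/(d+2)}\log E^\omega(\alpha^{N(t)})$ have a limit for $Q_0$-almost every $\omega$, or does the limit fail to exist with positive $Q_0$-probability?}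

There is a reason for doubt. Following a prescribed path for $o(n^d)$ steps costs only a factor $e^{-o(n^d)}$, and $n^d$ is much larger than $n$. The walk can therefore choose where to confine itself among a great many regions of size $n$, and it will choose the most favorable one; an atypical piece of the cluster could win, and could do so for some $t$ and not for others. Against this, only polynomially many regions lie within distance $t$ of the origin, so by a union bound a local feature whose probability decays faster than every power of $t$ is not seen there. One expects that a region of side $n$ is atypical in its bulk with far smaller probability than that. If so, all accessible regions look alike on scale $n$, and the limit should exist and be deterministic. This is what we prove.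

\subsection{The constants}

For $x\in\mathbb{Z}^d$ let $\tau_x$ be the shift, $(\tau_x\omega)(b)=\omega(x+b)$; then $\mathcal{C}(\tau_x\omega)=\mathcal{C}(\omega)-x$. Let $\deg(x)=\deg_\omega(x)$ be the number of open edges at $x$, and put
\[
\theta=Q(0\in\mathcal{C}),\qquad m=E_Q[\deg(0);\,0\in\mathcal{C}].
\]
Thus $0<\theta\le m\le 2d$. Let $e_1,\dots,e_d$ be the standard basis, let $a_j(\omega)=1$ if $\{0,e_j\}$ is an open edge of $\mathcal{C}$ and $a_j(\omega)=0$ otherwise, and let $D_j\psi=\psi\circ\tau_{e_j}-\psi$ for $\psi:\Omega\to\mathbb{R}$. The \emph{effective conductivity} $\bar a$ is defined by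
\begin{equation}\label{eq:abar}
\bar a\,|q|^2=\inf_{\psi\in L^\infty(Q)}E_Q\sum_{j=1}^da_j\,(q_j+D_j\psi)^2,\qquad q\in\mathbb{R}^d.
\end{equation}
Proposition~\ref{prop:cond} shows that the right side has this form, and Corollary~\ref{cor:positive} that $\bar a>0$. The expectation in \eqref{eq:abar} is the Dirichlet energy per lattice site of the function $x\mapsto q\cdot x+\psi(\tau_x\omega)$ on $\mathcal{C}$, so $\bar a|q|^2$ is the least energy density of a function with average slope $q$.

Let $\mathbb{B}$ be the open Euclidean unit ball of $\mathbb{R}^d$, $|\mathbb{B}|$ its volume, and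
\[
\mu_1=\inf\Big\{\int|\nabla\phi|^2\Big/\int\phi^2:\ 0\ne\phi\in C_c^\infty(\mathbb{B})\Big\}>0
\]
the principal Dirichlet eigenvalue of $-\Delta$ in $\mathbb{B}$. By scaling, the ball of radius $R$ has eigenvalue $\mu_1R^{-2}$, so the ball of volume $v>0$ has eigenvalue
\[
\mu(v)=\mu_1(|\mathbb{B}|/v)^{2/d}.
\]
We set $\mu(0)=+\infty$.

These constants refine the heuristic above. Confine the walk to the part of $\mathcal{C}$ in a ball of volume $vn^d$. It contains about $\theta vn^d$ sites, which costs $\beta\theta v\,n^d$ in the exponent. The survival probability decays like $e^{-t\lambda}$, where $\lambda$ is the smallest ratio of Dirichlet energy to degree-weighted $\ell^2$ mass. For a profile $\phi(x/n)$ the mass is about $m\,n^d\int\phi^2$ and the least energy about $\bar a\,n^{d-2}\int|\nabla\phi|^2$, so $t\lambda\approx n^d\frac{\bar a}{m}\mu(v)$. One is led to the function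
\begin{equation}\label{eq:Phi}
\Phi(s)=\inf_{v>0}\Big\{sv+\frac{\bar a}{m}\mu(v)\Big\}=\frac{d+2}{2}\,(s|\mathbb{B}|)^{\frac2{d+2}}\Big(\frac{2\bar a\mu_1}{dm}\Big)^{\frac d{d+2}},\qquad s>0.
\end{equation}
For the closed form put $v=|\mathbb{B}|R^d$, $A=s|\mathbb{B}|$, $A'=\bar a\mu_1/m$: the function $AR^d+A'R^{-2}$ is minimal at $R^{d+2}=2A'/(dA)$, where it equals $R^{-2}A'(1+2/d)=\frac{d+2}2A^{2/(d+2)}(2A'/d)^{d/(d+2)}$.

\subsection{Results}

\begin{theorem}\label{thm:main}
Let $d\ge2$ and $p_c<p\le1$. For $Q_0$-almost every $\omega$, for all $\alpha\in(0,1)$ simultaneously,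
\[
\lim_{t\to\infty}t^{-\frac d{d+2}}\log E^\omega(\alpha^{N(t)})=-\Phi(\beta\theta),
\]
where $\beta=\log(1/\alpha)$ and
\[
\Phi(\beta\theta)=\inf_{v>0}\Big\{\beta\theta v+\frac{\bar a}m\mu(v)\Big\}=\frac{d+2}2\,(\beta\theta|\mathbb{B}|)^{\frac2{d+2}}\Big(\frac{2\bar a\mu_1}{dm}\Big)^{\frac d{d+2}}\in(0,\infty).
\]
\end{theorem}

So the first alternative holds for all $d\ge2$, $p>p_c$ and $\alpha\in(0,1)$.

\begin{theorem}\label{thm:compl}
Let $d\ge2$ and $p_c<p\le1$.
\begin{enumerate}
\item[(i)] The convergence in Theorem~\ref{thm:main} is uniform over starting points $x\in\mathcal{C}$ with $|x|_\infty\le s_t$, for any $s_t=o(t^{d/(d+2)})$.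
\item[(ii)] $Q_0$-almost surely, for all $v>0$,
\[
\lim_{t\to\infty}t^{-\frac d{d+2}}\log P^\omega\big(N(t)\le v\,t^{\frac d{d+2}}\big)=-\frac{\bar a}m\,\mu(v/\theta).
\]
\item[(iii)] $-\Phi(\beta\theta)=c_d(\alpha)\,\theta^{2/(d+2)}\,(2d\bar a/m)^{d/(d+2)}$.
\end{enumerate}
\end{theorem}

\begin{remark}
Taking $\psi=0$ and $q=e_1$ in \eqref{eq:abar} gives $\bar a\le E_Q[a_1]$, and $m=2dE_Q[a_1]$ by the symmetry of the lattice. Hence $2d\bar a/m\le1$, while $\theta\le1-(1-p)^{2d}<1$ if $p<1$. By (iii), the limit on the cluster is strictly larger than $c_d(\alpha)$ for $p<1$.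
\end{remark}

The proofs use neither the theorem of Donsker and Varadhan nor that of Rau; the former enters only through the name $c_d(\alpha)$ in (iii). Section~\ref{sec:traps} reduces the problem to eigenvalues, solves a one-dimensional model by hand and describes the plan of the proof.

\subsection*{Notation}
The letters $C,c$ denote positive constants depending only on $d$ and $p$, which may change from place to place; subscripts record further dependence. We write $|\cdot|$, $|\cdot|_1$, $|\cdot|_\infty$ for the Euclidean, $\ell^1$ and sup norms, $\Lambda_k(x)=\{y\in\mathbb{Z}^d:|y-x|_\infty\le k\}$, $\partial\Lambda_k(x)=\{y:|y-x|_\infty=k\}$, and $\nabla_jh(x)=h(x+e_j)-h(x)$ for $h:\mathbb{Z}^d\to\mathbb{R}$. A \emph{grid edge} is an element of $\mathbb{E}_d$, open or not; it is \emph{inside} $U\subset\mathbb{Z}^d$ if both endpoints are in $U$. The graph distance in $\omega$ is $d_\omega$, and $x\leftrightarrow y$ means $d_\omega(x,y)<\infty$. Since $Q_0\ll Q$, a $Q$-a.s.\ statement holds $Q_0$-a.s.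

\section{Traps and eigenvalues}\label{sec:traps}

\subsection{Two reductions}

In this subsection $\mathcal{C}$ may be any infinite connected subgraph of $\mathbb{Z}^d$, $d\ge1$. For $f:\mathcal{C}\to\mathbb{R}$ and $U\subset\mathbb{Z}^d$ let
\[
\mathcal{E}_U(f)=\sum_{\{x,y\}}(f(x)-f(y))^2,\qquad\|f\|^2=\sum_{x\in\mathcal{C}}\deg(x)f(x)^2,
\]
the first sum running over the open edges with both endpoints in $\mathcal{C}\cap U$, and let $\mathcal{E}=\mathcal{E}_{\mathbb{Z}^d}$. For finite $A\subset\mathcal{C}$ the \emph{principal Dirichlet eigenvalue} of the walk in $A$ is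
\[
\lambda(A)=\min\{\mathcal{E}(f)/\|f\|^2:\ f\ne0,\ f=0\text{ off }A\},\qquad\lambda(\emptyset)=+\infty.
\]
It is monotone: $A\subset A'$ implies $\lambda(A)\ge\lambda(A')$. It measures the rate at which the walk leaves $A$.

\begin{lemma}\label{lem:eig}
Let $A\subset\mathcal{C}$ be finite and nonempty. Then $0\le\lambda(A)\le1$ and, for all $t\ge0$:
\begin{enumerate}
\item[(a)] $P^\omega_x(X_s\in A\text{ for }s\le t)\le(2d|A|)^{1/2}(1-\lambda(A))^t$ for every $x\in\mathcal{C}$;
\item[(b)] $P^\omega_{x^*}(X_s\in A\text{ for }s\le t)\ge(1-\lambda(A))^t$ for some $x^*\in A$.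
\end{enumerate}
\end{lemma}

\begin{proof}
Let $\langle f,g\rangle=\sum_x\deg(x)f(x)g(x)$ and $Pf(x)=\deg(x)^{-1}\sum_{y\sim x}f(y)$, where $y\sim x$ means that $\{x,y\}$ is an open edge. Then $\langle f,Pg\rangle=\sum_x\sum_{y\sim x}f(x)g(y)$ is symmetric in $f,g$, and expanding the squares gives $\mathcal{E}(f)=\|f\|^2-\langle f,Pf\rangle$ for finitely supported $f$. So $P_A=1_AP1_A$ is self-adjoint on the space of functions vanishing off $A$, with largest eigenvalue $1-\lambda(A)$. Its entries are nonnegative, so $|\langle f,P_Af\rangle|\le\langle|f|,P_A|f|\rangle\le(1-\lambda(A))\|f\|^2$. Consequently $1-\lambda(A)\ge0$ is the operator norm of $P_A$, and the absolute value $\varphi$ of a top eigenfunction maximizes the Rayleigh quotient, hence is again a top eigenfunction. By the Markov property, $P_A^tf(x)=E^\omega_x[f(X_t);X_s\in A\text{ for }s\le t]$ for $x\in A$ and $f$ vanishing off $A$.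

(a) For $x\notin A$ the probability is $0$. For $x\in A$ it is $P_A^t1_A(x)=\langle\delta_x/\deg(x),P_A^t1_A\rangle$, and $\|\delta_x/\deg(x)\|^2=1/\deg(x)\le1$, $\|1_A\|^2\le2d|A|$.

(b) Let $x^*$ be a maximum point of $\varphi\ge0$, so $\varphi(x^*)>0$. Then $(1-\lambda(A))^t\varphi(x^*)=P_A^t\varphi(x^*)\le\varphi(x^*)P^\omega_{x^*}(X_s\in A\text{ for }s\le t)$.
\end{proof}

The range is not a Markovian quantity, but its Laplace transform is a survival probability. Let $V\subset\mathcal{C}$ be a random set of \emph{traps}, independent of the walk, containing each site independently with probability $1-\alpha$; write $\mathbb{P},\mathbb{E}$ for its law and expectation. A given path avoids $V$ up to time $t$ with probability $\alpha^{N(t)}$, so by Fubini's theorem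
\begin{equation}\label{eq:traps}
E^\omega_x(\alpha^{N(t)})=\mathbb{E}\,P^\omega_x(X_s\notin V\text{ for }s\le t).
\end{equation}

\subsection{The walk on $\mathbb{Z}$}\label{sub:line}

On $\mathbb{Z}$ these two reductions solve the problem. Here $n=t^{1/3}$; let $k_1=\inf_{v>0}\{\beta v+\pi^2/(2v^2)\}$. On $I=\{1,\dots,\ell\}$ the function $\sin(\pi x/(\ell+1))$ is a positive eigenfunction of $P_I$ with eigenvalue $\cos(\pi/(\ell+1))$. It is not orthogonal to the nonnegative top eigenfunction, so $1-\lambda(I)=\cos(\pi/(\ell+1))$.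

For the lower bound take the interval $\{|x|<r\}$ with $r=\lceil vn/2\rceil$. Its eigenfunction $\cos(\pi x/(2r))$ is maximal at $0$, so the proof of Lemma~\ref{lem:eig}(b) gives $E(\alpha^{N(t)})\ge\alpha^{2r-1}\cos(\pi/(2r))^t$. Since $\log\cos y=-y^2/2+O(y^4)$ and $t=n^3$, the logarithm of the right side is $-n(\beta v+\pi^2/(2v^2))+O(1)$.

For the upper bound let $I$ be the maximal interval of $[-t,t]\setminus V$ containing $0$. The walk avoids $V$ up to time $t$ exactly when it stays in $I$. At most $\ell$ intervals of $\ell$ sites contain $0$, and each is free of traps with probability $\alpha^\ell$. By \eqref{eq:traps}, Lemma~\ref{lem:eig}(a) and $\log\cos y\le-y^2/2$ on $[0,\pi/2)$,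
\[
E(\alpha^{N(t)})\le\sum_{\ell=1}^{2t+1}\ell\alpha^\ell(2\ell)^{1/2}\exp\Big(-\frac{\pi^2t}{2(\ell+1)^2}\Big)\le Ct^{5/2}\alpha^{-1}e^{-k_1n},
\]
because $\beta(\ell+1)+\pi^2t/(2(\ell+1)^2)=n(\beta v+\pi^2/(2v^2))$ for $v=(\ell+1)/n$. Hence $t^{-1/3}\log E(\alpha^{N(t)})\to-k_1$. This is the formula of Theorem~\ref{thm:main} with $d=1$, $\theta=1$, $\bar a/m=1/2$, $|\mathbb{B}|=2$, $\mu_1=\pi^2/4$.

The upper bound has three ingredients: a description of the trap configuration that takes few values (the interval $I$), the probability of each value in terms of a volume, and a lower bound for the eigenvalue in terms of the same volume.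

\subsection{Plan of the proof}

The lower bound on the cluster (Section~\ref{sec:lower}) needs one good test function, built from an approximate minimizer in \eqref{eq:abar}. The upper bound meets three difficulties that are absent on $\mathbb{Z}$.

\emph{Too many shapes.} A box of side $n$ has $2^{cn^d}$ subsets, which is of the order of the main term, so one cannot sum over trap-free sets. We cut $\mathbb{Z}^d$ into cubes of an intermediate side $L$, $1\ll L\ll n$, and record only which cubes contain few traps. This description takes $2^{C(n/L)^d}=e^{o(n^d)}$ values. It still controls the eigenvalue: a function with Rayleigh quotient $O(n^{-2})$ is almost constant on cubes of side $L\ll n$, so it almost vanishes on a cube where it vanishes at a positive fraction of sites. The Faber--Krahn inequality then bounds the eigenvalue from below in terms of the volume of the trap-poor cubes (Section~\ref{sec:FK}).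

\emph{Too many places.} A partition of unity reduces the eigenvalue in $[-2t,2t]^d$ to eigenvalues in windows of side $2Rn$, at a cost $O(R^{-2})$ (Section~\ref{sec:upper}). There are polynomially many windows, and all estimates on the cluster must hold in all of them at once.

\emph{A random medium.} We need a lower bound for the energy of \emph{every} function on the cluster, with the sharp constant $\bar a$. The ergodic theorem gives it in one cube of side $L$ with probability tending to one, without a rate (Section~\ref{sec:cube}). That suffices: the event is local, so by independence the fraction of bad cubes is small in every window, and bad cubes may be dropped from a lower bound on the energy (Section~\ref{sec:uniform}). Compactness, on the other hand, needs a Poincar\'e inequality in \emph{every} cube, though with a non-sharp constant; Section~\ref{sec:geom} proves one that fails with probability $e^{-c(\log L)^2}$.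

\section{Standard facts}\label{sec:facts}

\emph{Percolation.} The assumption $p>p_c$ is used through $\theta>0$ and the following two estimates, both trivial for $p=1$. Finite clusters are small \cite{CCGKS}, \cite[Chapter~8]{Gr} (for $d\ge3$ together with the theorem of Grimmett and Marstrand):
\begin{equation}\label{eq:I1}\tag{I1}
Q\big(0\leftrightarrow\partial\Lambda_k(0),\ 0\notin\mathcal{C}\big)\le Ce^{-ck}.
\end{equation}
Graph distances are comparable to lattice distances \cite[Theorem~1.1]{AP}: there is $\rho<\infty$ such that, for all $y\in\mathbb{Z}^d$,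
\begin{equation}\label{eq:I2}\tag{I2}
Q\big(0\leftrightarrow y,\ d_\omega(0,y)>\rho|y|_1\big)\le Ce^{-c|y|_1}.
\end{equation}

\emph{Ergodic theorems.} The shifts preserve $Q$ and act ergodically. For $h\in L^1(Q)$, the mean ergodic theorem gives $L^{-d}\sum_{x\in[0,L)^d}h\circ\tau_x\to E_Q[h]$ in $L^1(Q)$; the law of the average is unchanged if the cube is translated by a lattice vector. For bounded $h$, the pointwise theorem of Wiener and Tempelman gives a.s.\ convergence of the averages over the boxes $\prod_i[0,b_is)$, $s\to\infty$, for rational $b_i>0$, and over their images under coordinate reflections. We use it in the form: for bounded $h$ and $Q$-a.e.\ $\omega$,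
\begin{equation}\label{eq:erg}
s^{-d}\sum_{x\in\mathbb{Z}^d}\phi(x/s)\,h(\tau_x\omega)\to E_Q[h]\int\phi\quad(s\to\infty)\qquad\text{for all }\phi\in C_c(\mathbb{R}^d).
\end{equation}
Indeed, the indicator of a box $\prod_i[b_i',b_i)$ with rational $b_i'<b_i$ is, off finitely many hyperplanes, a signed sum of indicators of boxes with a corner at $0$; the hyperplanes account for $O(s^{d-1})$ points. So \eqref{eq:erg} holds a.s.\ for the countably many rational boxes. A function $\phi\in C_c(\mathbb{R}^d)$ is within $\epsilon$, uniformly, of a linear combination of such indicators supported in a fixed compact set, and the error in \eqref{eq:erg} is at most $C_\phi\,\epsilon\,\|h\|_\infty$.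

\emph{Hoeffding's inequality.} If $Y_1,\dots,Y_M$ are independent with values in $[0,y_0]$, then $\sum_i(Y_i-EY_i)\ge sM$ with probability at most $\exp(-2s^2M/y_0^2)$, for $s>0$.

\emph{Rellich's theorem.} A bounded sequence in $H^1(\mathbb{R}^d)$ with supports in a fixed compact set has a subsequence converging in $L^2$ to an element of $H^1(\mathbb{R}^d)$.

\emph{The Faber--Krahn inequality.} If $u\in H^1(\mathbb{R}^d)$ and $|\{u\ne0\}|\le v$ with $0<v<\infty$, then
\begin{equation}\label{eq:FK}
\int|\nabla u|^2\ge\mu(v)\int u^2.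
\end{equation}
This follows from the P\'olya--Szeg\H{o} inequality: the symmetric decreasing rearrangement $u^*$ of $|u|$ lies in $H^1(\mathbb{R}^d)$, has level sets of the same measure as those of $|u|$, and $\int|\nabla u^*|^2\le\int|\nabla u|^2$. It vanishes outside the centered ball of volume $v$, so it is an $H^1$ limit of smooth functions compactly supported in that ball (dilate by a factor slightly below $1$, then mollify).

\section{The effective conductivity and the current}\label{sec:cond}

The infimum in \eqref{eq:abar} is a squared distance in a Hilbert space. It need not be attained by a bounded $\psi$, but the optimal \emph{gradient} exists as an orthogonal projection, and orthogonality says that it is a divergence-free current. This current is the tool for the sharp lower bound on energies.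

Let $\mathcal{H}$ be the Hilbert space of (classes of) measurable $\Xi=(\Xi_1,\dots,\Xi_d):\Omega\to\mathbb{R}^d$ with finite norm for $\langle\Xi,\Xi'\rangle_{\mathcal{H}}=E_Q\sum_ja_j\Xi_j\Xi_j'$. It contains the constants $q\in\mathbb{R}^d$. Let $\mathcal{G}$ be the closure of $\{D\psi:\psi\in L^\infty(Q)\}$, where $D\psi=(D_1\psi,\dots,D_d\psi)$, and let $\Psi^q=q-\operatorname{proj}_{\mathcal{G}}q$. This is linear in $q$; we fix versions of $\Psi^{e_1},\dots,\Psi^{e_d}$ and take $\Psi^q=\sum_iq_i\Psi^{e_i}$. The \emph{current} through the edge $\{x,x+e_j\}$ is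
\[
J^q_j(x)=(a_j\Psi^q_j)(\tau_x\omega);
\]
it vanishes unless $\{x,x+e_j\}$ is an open edge of $\mathcal{C}$.

\begin{proposition}\label{prop:cond}
The right side of \eqref{eq:abar} equals $\|\Psi^q\|_{\mathcal{H}}^2$ and has the form $\bar a|q|^2$. For $q,q'\in\mathbb{R}^d$,
\begin{equation}\label{eq:moments}
E_Q\sum_jJ^q_j(0)J^{q'}_j(0)=\langle\Psi^q,\Psi^{q'}\rangle_{\mathcal{H}}=\bar a\,q\cdot q',\qquad E_Q[J^q_j(0)]=\bar a\,q_j,
\end{equation}
and $Q$-a.s., for all $q\in\mathbb{R}^d$ and $x\in\mathbb{Z}^d$,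
\begin{equation}\label{eq:div}
\sum_j\big(J^q_j(x-e_j)-J^q_j(x)\big)=0.
\end{equation}
\end{proposition}

\begin{proof}
The infimum is the squared distance from $q$ to the subspace $\mathcal{G}$, namely $\|\Psi^q\|^2_{\mathcal{H}}$, a quadratic form in $q$. To see its symmetry we write it with all $2d$ directions. For $|u|_1=1$ let $a_u$ be the indicator that $\{0,u\}$ is an open edge of $\mathcal{C}$, and let $I(q,\psi)=\frac12E_Q\sum_{|u|_1=1}a_u(q\cdot u+\psi\circ\tau_u-\psi)^2$. The term $u=-e_j$ is $[a_j(q_j+D_j\psi)^2]\circ\tau_{-e_j}$, so by stationarity $I(q,\psi)=E_Q\sum_ja_j(q_j+D_j\psi)^2$. Let $T$ be a permutation of coordinates or a coordinate reflection, acting on $\Omega$ by $(T\omega)(Tb)=\omega(b)$. It preserves $Q$, and $a_{Tu}\circ T=a_u$, $\tau_{Tu}T=T\tau_u$; hence $I(Tq,\psi)=I(q,\psi\circ T)$, and the form is invariant under $T$. Invariance under reflections makes it diagonal, and invariance under permutations makes it a multiple of $|q|^2$.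

Polarization gives $\langle\Psi^q,\Psi^{q'}\rangle_{\mathcal{H}}=\bar a\,q\cdot q'$, and $a_j^2=a_j$ gives the first equality in \eqref{eq:moments}. Since $\Psi^q\perp\mathcal{G}$ and $e_j-\Psi^{e_j}\in\mathcal{G}$, we get $E_Q[a_j\Psi^q_j]=\langle\Psi^q,e_j\rangle_{\mathcal{H}}=\langle\Psi^q,\Psi^{e_j}\rangle_{\mathcal{H}}=\bar aq_j$. Finally, for bounded $\psi$, stationarity gives
\[
0=\langle\Psi^q,D\psi\rangle_{\mathcal{H}}=E_Q\sum_jJ^q_j(0)(\psi\circ\tau_{e_j}-\psi)=E_Q\Big[\psi\sum_j\big(J^q_j(-e_j)-J^q_j(0)\big)\Big].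
\]
So \eqref{eq:div} holds a.s.\ at $x=0$ for $q=e_1,\dots,e_d$; stationarity and linearity give the rest.
\end{proof}

\begin{example}\label{ex:periodic}
The three constants are easy to compute in a periodic medium. In $\mathbb{Z}^2$ open all horizontal edges on the rows with $x_2$ even, all vertical edges on the columns with $x_1$ even, and no others; replace $Q$ by the uniform measure on the four translates of this configuration. Sites with both coordinates odd are holes, so $\theta=3/4$ and $m=(4+2+2)/4=2$. A function $\psi$ is a function on $\mathbb{Z}^2/2\mathbb{Z}^2$. The two horizontal edges of a period cell contribute $(q_1+s)^2+(q_1-s)^2\ge2q_1^2$ for some $s$, the two vertical ones at least $2q_2^2$, and $\psi=0$ attains both bounds: $\bar a=1/2$. Now attach each hole $x$ to $x-e_1$ by an open edge. Then $\theta=1$ and $m=(4+2+3+1)/4=5/2$. The same lower bound holds and is attained by $\psi=-q_1$ at the former holes and $0$ elsewhere, which makes the increment along the new edge vanish; so $\bar a=1/2$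 still. Dead ends add sites and mass but carry no current.
\end{example}

\section{The lower bound}\label{sec:lower}

\begin{proposition}\label{prop:lower}
$Q_0$-almost surely, for every $v>0$ and every sequence $0\le s_t=o(n^d)$,
\[
\liminf_{t\to\infty}n^{-d}\log\inf_{x\in\mathcal{C},\,|x|_\infty\le s_t}P^\omega_x\big(N(t)\le vn^d\big)\ge-\frac{\bar a}m\,\mu(v/\theta).
\]
\end{proposition}

\begin{proof}
For $R>0$ let $A=A_t=\mathcal{C}\cap\{|x|<Rn\}$.

\emph{Step 1: size and eigenvalue of $A$.} We show that a.s., for all $R>0$,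
\begin{equation}\label{eq:ball}
n^{-d}|A|\to\theta|\mathbb{B}|R^d,\qquad\limsup_{t\to\infty}n^2\lambda(A)\le\frac{\bar a}m\mu_1R^{-2}.
\end{equation}
The first claim is \eqref{eq:erg} with $h=1_{\{0\in\mathcal{C}\}}$ and $\phi$ approximating $1_{R\mathbb{B}}$ from above and below. For the second, the plain profile $\phi(x/n)$ would give $E_Q[a_1]$ in place of $\bar a$; since the profile is locally linear with slope $\nabla\phi/n$, we correct it as in \eqref{eq:abar}. Fix $\epsilon>0$ and bounded $\psi_1,\dots,\psi_d$ with $\|e_i+D\psi_i-\Psi^{e_i}\|_{\mathcal{H}}\le\epsilon$; they exist because $\Psi^{e_i}-e_i\in\mathcal{G}$. For $0\ne\phi\in C_c^\infty(R\mathbb{B})$ define on $\mathcal{C}$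
\[
f_n(x)=\phi(x/n)+\frac1n\sum_i\partial_i\phi(x/n)\,\psi_i(\tau_x\omega),
\]
which vanishes off $A$. By Taylor's formula for $\phi$ and $\partial_i\phi$, uniformly in $x$,
\[
f_n(x+e_j)-f_n(x)=\frac1n\sum_i\partial_i\phi(x/n)\big(\delta_{ij}+D_j\psi_i(\tau_x\omega)\big)+O(n^{-2}).
\]
Square, multiply by $a_j(\tau_x\omega)$ and sum over the $O(n^d)$ relevant pairs $(x,j)$; the error terms contribute $O(n^{d-3})$. Apply \eqref{eq:erg} to the bounded functions $\sum_ja_j(\delta_{ij}+D_j\psi_i)(\delta_{i'j}+D_j\psi_{i'})$ with weights $\partial_i\phi\,\partial_{i'}\phi$, and to $\deg(0)1_{\{0\in\mathcal{C}\}}$ with weight $\phi^2$. This gives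
\[
n^{2-d}\mathcal{E}(f_n)\to\int\Big\|\sum_i\partial_i\phi(y)(e_i+D\psi_i)\Big\|^2_{\mathcal{H}}dy,\qquad n^{-d}\|f_n\|^2\to m\int\phi^2.
\]
For $\xi\in\mathbb{R}^d$, $\|\sum_i\xi_i(e_i+D\psi_i)\|_{\mathcal{H}}\le\|\Psi^\xi\|_{\mathcal{H}}+\epsilon|\xi|_1\le(\bar a^{1/2}+\epsilon\sqrt d)|\xi|$. Hence $\limsup n^2\lambda(A)\le(\bar a^{1/2}+\epsilon\sqrt d)^2\int|\nabla\phi|^2/(m\int\phi^2)$. The null set depends on $\epsilon$ only. Let $\epsilon\to0$ along a sequence and take the infimum over $\phi$.

\emph{Step 2: the strategy.} By \eqref{eq:I2} and the Borel--Cantelli lemma, a.s.\ only finitely many $y$ satisfy $0\leftrightarrow y$ and $d_\omega(0,y)>\rho|y|_1$. So $Q_0$-a.s.\ $d_\omega(0,y)\le\rho|y|_1+C(\omega)$ for all $y\in\mathcal{C}$. Let $x^*\in A$ be as in Lemma~\ref{lem:eig}(b), and let $x\in\mathcal{C}$, $|x|_\infty\le s_t$. Then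
\[
\ell:=d_\omega(x,x^*)\le d_\omega(x,0)+d_\omega(0,x^*)\le\ell_t:=\rho d(s_t+Rn)+2C(\omega),
\]
and $\ell_t=o(n^d)$ because $d\ge2$; this is where the dimension is used. The walk follows a geodesic from $x$ to $x^*$ with probability at least $(2d)^{-\ell}$; if it then stays in $A$ for $t$ steps, $N(t)\le N(t+\ell)\le|A|+\ell+1$. With $\lambda=\lambda(A)$,
\[
P^\omega_x\big(N(t)\le|A|+\ell_t+1\big)\ge(2d)^{-\ell_t}(1-\lambda)^t.
\]
By \eqref{eq:ball}, $\lambda=O(n^{-2})$, so $t\log(1-\lambda)=-n^d\cdot n^2\lambda+O(t\lambda^2)$ with $t\lambda^2=O(n^{d-2})$. If $\theta|\mathbb{B}|R^d<v$, then $|A|+\ell_t+1\le vn^d$ for large $t$, and the $\liminf$ in the statement is at least $-\frac{\bar a}m\mu_1R^{-2}$. As $|\mathbb{B}|R^d\uparrow v/\theta$, $\mu_1R^{-2}\to\mu(v/\theta)$.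
\end{proof}

\section{Extending functions from the cluster to the lattice}\label{sec:geom}

To compare a function on $\mathcal{C}$ with a function on $\mathbb{R}^d$ we first give it values on all of $\mathbb{Z}^d$, so that averages and summation by parts are available. Extension by zero would create large gradients around holes; we copy the value at the nearest point of $\mathcal{C}$ instead.

For $x\in\mathbb{Z}^d$ let $\pi(x)$ be the $|\cdot|_1$-closest point of $\mathcal{C}$, ties being broken by the lexicographic order of $\pi(x)-x$. For $f:\mathcal{C}\to\mathbb{R}$ let $\tilde f=f\circ\pi$; then $\tilde f=f$ on $\mathcal{C}$. For a grid edge $b=\{x,x'\}$ with $x'=x+e_j$ put $x_b=x$ and $|\nabla_b\tilde f|=|\tilde f(x)-\tilde f(x')|$, and let $\gamma_b$ be a shortest path in $\mathcal{C}$ from $\pi(x)$ to $\pi(x')$, possibly without edges, ties being broken by the lexicographic order of the sequence of steps. Both tie rules are covariant under translations. With $|\gamma_b|$ the number of edges of $\gamma_b$,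 let
\[
r(b)=|\pi(x)-x|_1+|\pi(x')-x'|_1+|\gamma_b|.
\]
The increment of $\tilde f$ across $b$ is the sum of the increments of $f$ along $\gamma_b$, and $r(b)$ bounds how far this detour goes. For $p=1$, $\pi$ is the identity, $\gamma_b=b$ and $r(b)=1$.

\subsection{Detours are short}

\begin{lemma}\label{lem:r}
For every grid edge $b$ and $s\ge0$, $Q(r(b)>s)\le Ce^{-c\sqrt s}$.
\end{lemma}

\begin{proof}
\emph{Holes.} We claim that for $x\in\mathbb{Z}^d$,
\begin{equation}\label{eq:hole}
Q\big(\mathcal{C}\cap\{x+je_1:0\le j\le s\}=\emptyset\big)\le Ce^{-c\sqrt s}.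
\end{equation}
We may assume $s\ge9$. Let $\sigma=\lfloor\sqrt s\rfloor$ and $x_i=x+3\sigma ie_1$ for $0\le i\le\sqrt s/3$; since $3\sigma i\le s$, these points lie on the segment. The event that $x_i$ is joined to $\partial\Lambda_\sigma(x_i)$ inside $\Lambda_\sigma(x_i)$ contains $\{x_i\in\mathcal{C}\}$, so it has probability at least $\theta$, and these events are independent because the boxes are disjoint. None occurs with probability at most $(1-\theta)^{\sqrt s/3}$. By \eqref{eq:I1}, one occurs with $x_i\notin\mathcal{C}$ with probability at most $C\sqrt s\,e^{-c\sigma}$. This proves \eqref{eq:hole}; in particular $Q(|\pi(x)-x|_1>s)\le Ce^{-c\sqrt s}$.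

\emph{Distances.} The estimate \eqref{eq:I2} says little about two points that are close to each other, so we join them through a distant third point. Let $h\ge1$ be an integer and $x=x_b$. By \eqref{eq:hole} started at $x+3he_1$, with probability at least $1-Ce^{-c\sqrt h}$ there is $w=x+je_1\in\mathcal{C}$ with $3h\le j\le4h$. Every $y$ with $|y-x|_1\le h$ has $2h\le|y-w|_1\le5h$. By \eqref{eq:I2} and a union bound over the $Ch^d$ values of $y$ and the $h+1$ values of $w$, outside an event of probability $Ch^{d+1}e^{-ch}$ all such $y\in\mathcal{C}$ have $d_\omega(y,w)\le5\rho h$. So with probability at least $1-Ce^{-c\sqrt h}$, any two points of $\mathcal{C}$ within $\ell^1$-distance $h$ of $x$ are at graph distance at most $10\rho h$. Take $h=\lfloor s/(10\rho+2)\rfloor$, with $s$ large. If in addition $|\pi(x)-x|_1\le h-1$ and $|\pi(x')-x'|_1\le h-1$, then $\pi(x),\pi(x')$ are within distance $h$ of $x$ and $r(b)\le(10\rho+2)h\le s$.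
\end{proof}

\subsection{Local versions and congestion weights}

Write $|\nabla f(e)|$ for the absolute increment of $f$ along an open edge $e$. The plain bound $|\nabla_b\tilde f|^2\le|\gamma_b|\sum_{e\in\gamma_b}|\nabla f(e)|^2$, summed over $b$, multiplies $|\nabla f(e)|^2$ by the random weight $\sum_{b:\,e\in\gamma_b}|\gamma_b|$. As $f$ is arbitrary, only the maximum of this weight over a cube can then be used, and Lemma~\ref{lem:r} bounds that maximum by a power of the logarithm of the side, not by a constant. Compactness in Section~\ref{sec:FK} does not survive such a loss. We therefore apply the Cauchy--Schwarz inequality so that the weights fall on the other factor, where they are \emph{summed} and obey a law of large numbers. To make that law quantitative we need independence, hence versions of all objects that depend on finitely many edges.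

For an integer $k\ge2$ let $\mathcal{C}^k$ be the set of $x$ joined to $\partial\Lambda_k(x)$ by an open path in $\Lambda_k(x)$. Then $\mathcal{C}\subset\mathcal{C}^k$, and $Q(x\in\mathcal{C}^k\setminus\mathcal{C})\le Ce^{-ck}$ by \eqref{eq:I1}. Let $\pi^k(x)$ be the closest point of $\mathcal{C}^k$ to $x$ (same tie rule) if there is one at $\ell^1$-distance at most $k$; otherwise $\pi^k(x)$ is undefined. For $b=\{x,x'\}$, $x=x_b$: if $\pi^k(x),\pi^k(x')$ are defined and
\[
r:=|\pi^k(x)-x|_1+|\pi^k(x')-x'|_1+d_\omega(\pi^k(x),\pi^k(x'))\le k,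
\]
let $\gamma^k_b$ be the shortest open path from $\pi^k(x)$ to $\pi^k(x')$ (same tie rule) and $r^k(b)=r$; otherwise let $\gamma^k_b=\emptyset$ and $r^k(b)=0$. Define the congestion of an edge $e$ and the weight of a grid edge $b$ by
\[
w^k(e)=\#\{b:\ e\in\gamma^k_b\},\qquad W^k(b)=\sum_{e\in\gamma^k_b}w^k(e)=\sum_{b'}|\gamma^k_b\cap\gamma^k_{b'}|,
\]
where $|\gamma^k_b\cap\gamma^k_{b'}|$ is the number of common edges. For $p=1$, $w^k=W^k=1$.

\begin{lemma}\label{lem:W}
For all $k\ge2$ and all grid edges $b$: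
\begin{enumerate}
\item[(a)] $0\le W^k(b)\le Ck^{d+1}$, and $W^k(b)$ is a function of the edges inside $\Lambda_{5k}(x_b)$;
\item[(b)] if $\mathcal{C}^k=\mathcal{C}$ on $\Lambda_{k+1}(x_b)$, then $r^k(b)\in\{0,r(b)\}$, and if moreover $r(b)\le k$, then $\gamma^k_b=\gamma_b$;
\item[(c)] $E_Q[W^k(b)]\le C_W$ for a constant $C_W$ depending only on $d,p$.
\end{enumerate}
\end{lemma}

\begin{proof}
The path $\gamma^k_b$ starts at $\pi^k(x_b)$, so all its vertices are within $\ell^1$-distance $r^k(b)\le k$ of $x_b$. Hence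
\begin{equation}\label{eq:share}
\gamma^k_b\text{ and }\gamma^k_{b'}\text{ share an edge}\ \Longrightarrow\ |x_b-x_{b'}|_1\le r^k(b)+r^k(b')\le2k.
\end{equation}

(a) If $e\in\gamma^k_{b'}$, then $x_{b'}$ is within distance $k$ of a given endpoint of $e$, so $w^k(e)\le d(2k+1)^d$; and $|\gamma^k_b|\le k$. The point $\pi^k(y)$ is determined by the edges inside $\Lambda_{2k}(y)$, and the open paths from $\pi^k(x_b)$ of length at most $k-|\pi^k(x_b)-x_b|_1$ stay in $\Lambda_k(x_b)$. So $\gamma^k_b$ is determined by the edges inside $\Lambda_{2k+1}(x_b)$, and by \eqref{eq:share} $W^k(b)$ by those inside $\Lambda_{4k+1}(x_b)$.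

(b) For an endpoint $y$ of $b$, the $\ell^1$-ball of radius $k$ around $y$ lies in $\Lambda_{k+1}(x_b)$. So $\pi^k(y)$ is defined if and only if $|\pi(y)-y|_1\le k$, and then $\pi^k(y)=\pi(y)$. Open paths between points of $\mathcal{C}$ are paths in $\mathcal{C}$. Hence, when both points are defined, $r=r(b)$ and the shortest paths agree.

(c) By (b), Lemma~\ref{lem:r} and \eqref{eq:I1}, for $s<k$,
\[
Q(r^k(b)>s)\le Ce^{-c\sqrt s}+Ck^de^{-ck}\le Ce^{-c\sqrt s},
\]
since $k^de^{-ck}\le C'e^{-ck/2}\le C'e^{-cs/2}$; for $s\ge k$ the probability is $0$. Two paths share at most $r^k(b)$ edges, so by \eqref{eq:share} and the Cauchy--Schwarz inequality, with $\Delta=|x_b-x_{b'}|_1$,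
\[
E_Q[W^k(b)]\le\sum_{b'}E_Q[r^k(b)^2]^{1/2}\big(Q(r^k(b)\ge\Delta/2)+Q(r^k(b')\ge\Delta/2)\big)^{1/2},
\]
which is at most $C\sum_{b'}e^{-c\sqrt\Delta}<\infty$, uniformly in $k$ and $b$.
\end{proof}

\subsection{Tame cubes}

For an integer $L$ let $k_L=\lceil(\log L)^4\rceil$; we always take $L$ so large that $2\le k_L\le L/10$. The power $4$ makes $e^{-c\sqrt{k_L}}$ smaller than every power of $L$. For $y\in\mathbb{Z}^d$ consider the sets of lattice points
\[
B=y+[0,L)^d,\qquad B'=y+[-L,2L)^d,\qquad B''=y+[-2L,3L)^d,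
\]
and the averages
\[
\bar f_B=L^{-d}\sum_{x\in B}\tilde f(x),\qquad g_B(f)=L^{-d}\sum_{x\in B}\big(\nabla_1\tilde f(x),\dots,\nabla_d\tilde f(x)\big)\in\mathbb{R}^d.
\]
Let $\mathcal{T}_L(y)$ be the event that, with $k=k_L$,
\begin{enumerate}
\item[(T1)] $\mathcal{C}^k=\mathcal{C}$ on $B''$, and $r(b)\le k$ for all grid edges $b$ inside $B'$;
\item[(T2)] for every axis-parallel line of $B'$, the sum of $W^k(b)$ over its $3L-1$ edges is at most $3(C_W+1)L$.
\end{enumerate}
On $\mathcal{T}_L(y)$ we have $|\pi(x)-x|_1\le k$ for $x\in B'$, so $\tilde f$ on $B'$ depends only on $f$ on $\mathcal{C}\cap B''$.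

\begin{lemma}\label{lem:tame}
$Q(\mathcal{T}_L(y)^c)\le Ce^{-c(\log L)^2}$. There is a constant $C_3$ such that on $\mathcal{T}_L(y)$, for all $f:\mathcal{C}\cap B''\to\mathbb{R}$, all sets $\mathcal{S}$ of grid edges inside $B'$ and all $c_b\ge0$,
\begin{equation}\label{eq:CS}\tag{CS}
\sum_{b\in\mathcal{S}}c_b|\nabla_b\tilde f|\le\Big(\sum_{b\in\mathcal{S}}c_b^2W^k(b)\Big)^{1/2}\mathcal{E}_{B''}(f)^{1/2},
\end{equation}
\begin{equation}\label{eq:G}\tag{G}
L^{2d}|g_B(f)|^2\le\Big(\sum_{x\in B}\sum_j|\nabla_j\tilde f(x)|\Big)^2\le C_3L^d\,\mathcal{E}_{B''}(f),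
\end{equation}
\begin{equation}\label{eq:P}\tag{P}
\sum_{x\in B'}(\tilde f(x)-\bar f_B)^2\le C_3L^2\,\mathcal{E}_{B''}(f).
\end{equation}
\end{lemma}

\begin{proof}
\emph{Probability.} By \eqref{eq:I1} and Lemma~\ref{lem:r}, (T1) fails with probability at most $CL^d(e^{-ck}+e^{-c\sqrt k})\le Ce^{-c(\log L)^2}$. For (T2), split the edges of a line into classes according to their position modulo $11k$. Within a class the boxes $\Lambda_{5k}(x_b)$ are disjoint, so by Lemma~\ref{lem:W} the $W^k(b)$ are independent, lie in $[0,Ck^{d+1}]$ and have means at most $C_W$. A class has $M\ge(3L-1)/(11k)-1\ge L/(11k)$ elements, as $L\ge10k$. By Hoeffding's inequality its sum exceeds $(C_W+1)M$ with probability at most $\exp(-cM/k^{2d+2})\le\exp(-cL/k^{2d+3})$. There are $11k$ classes on each of the $d(3L)^{d-1}$ lines, and $L/k^{2d+3}\gg(\log L)^2$.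

\emph{(CS).} Let $b$ be inside $B'$. Then $\Lambda_{k+1}(x_b)\subset B''$, so $\gamma_b=\gamma^k_b\subset B''$ by Lemma~\ref{lem:W}(b), and $w^k(e)\ge1$ for $e\in\gamma_b$. By the Cauchy--Schwarz inequality over pairs $(b,e)$,
\begin{equation}\label{eq:pairs}
\sum_{b\in\mathcal{S}}c_b|\nabla_b\tilde f|\le\sum_{b\in\mathcal{S}}\sum_{e\in\gamma_b}c_bw^k(e)^{1/2}\frac{|\nabla f(e)|}{w^k(e)^{1/2}}\le\Big(\sum_{b\in\mathcal{S}}c_b^2W^k(b)\Big)^{1/2}\Big(\sum_{b\in\mathcal{S}}\sum_{e\in\gamma_b}\frac{|\nabla f(e)|^2}{w^k(e)}\Big)^{1/2}.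
\end{equation}
An edge $e$ occurs in the last sum for at most $w^k(e)$ values of $b$, so that sum is at most $\mathcal{E}_{B''}(f)$.

\emph{(G).} The edges $\{x,x+e_j\}$, $x\in B$, are inside $B'$. Take $c_b=1$; summing (T2) over all lines gives $\sum_{b\text{ inside }B'}W^k(b)\le CL^d$.

\emph{(P).} Here control on every line is used. For $x,x'\in B'$ let $\Gamma_{xx'}\subset B'$ be the grid path from $x$ to $x'$ that changes the coordinates $1,\dots,d$ in this order. It lies on at most $d$ lines, so $\sum_{b\in\Gamma_{xx'}}W^k(b)\le CL$, and \eqref{eq:pairs} with $\mathcal{S}=\Gamma_{xx'}$, $c_b=1$ gives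
\[
(\tilde f(x)-\tilde f(x'))^2\le CL\sum_{b\in\Gamma_{xx'}}\sum_{e\in\gamma_b}|\nabla f(e)|^2/w^k(e).
\]
An edge $b$ in direction $i$ lies on $\Gamma_{xx'}$ only if $x$ agrees with $x_b$ in the coordinates $>i$ and $x'$ agrees with $x_b$ in the coordinates $<i$. This leaves at most $(3L)^i(3L)^{d-i+1}=(3L)^{d+1}$ pairs. Hence $\sum_{x,x'\in B'}(\tilde f(x)-\tilde f(x'))^2\le CL^{d+2}\mathcal{E}_{B''}(f)$, and by Jensen's inequality $(\tilde f(x)-\bar f_B)^2\le L^{-d}\sum_{x'\in B}(\tilde f(x)-\tilde f(x'))^2$.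
\end{proof}

Inequality \eqref{eq:G} says that an average slope costs energy; applied to the competitors in \eqref{eq:abar}, it gives positivity of the conductivity.

\begin{corollary}\label{cor:positive}
$\bar a\ge(5^dC_3)^{-1}>0$.
\end{corollary}

\begin{proof}
Let $|q|=1$, let $\psi$ be bounded, $f(x)=q\cdot x+\psi(\tau_x\omega)$ and $y=0$. On $\mathcal{T}_L(0)$, $|\tilde f(x)-q\cdot x|\le k_L+\|\psi\|_\infty$ for $x\in B'$. Summing $\nabla_j\tilde f$ along each of the $L^{d-1}$ lines of $B$ in direction $j$ telescopes to $Lq_j+O(k_L+\|\psi\|_\infty)$, so $|g_B(f)|=1+o(1)$ uniformly on $\mathcal{T}_L(0)$. By \eqref{eq:G} and stationarity,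
\[
(1+o(1))\,Q(\mathcal{T}_L(0))\le C_3L^{-d}E_Q[\mathcal{E}_{B''}(f)]\le5^dC_3\,E_Q\sum_ja_j(q_j+D_j\psi)^2.
\]
Let $L\to\infty$ and take the infimum over $\psi$.
\end{proof}

\section{The sharp energy bound in one cube}\label{sec:cube}

We now replace the constant in \eqref{eq:G} by the sharp one: the energy of $f$ in $B$ is essentially at least $\bar aL^d|g_B(f)|^2$. The mechanism is duality with the current, and it is exact when there is no boundary. Take the medium of Example~\ref{ex:periodic} with dead ends, $L$ even, and $f(x)=\xi\cdot x+\eta(x)$ with $\eta$ $L$-periodic in each coordinate. There $J^q$ equals $q_1$ on the horizontal edges of even rows, $q_2$ on the vertical edges of even columns and $0$ elsewhere. It is divergence free, so summation by parts over a period gives $\sum_{x,j}J^q_j\nabla_j\eta=0$ and $\sum_{x,j}J^q_j\nabla_jf=L^2\bar a\,q\cdot\xi$. Since $J^q$ lives on open edges and $\sum_{x,j}(J^q_j)^2=L^2\bar a|q|^2$, the Cauchy--Schwarz inequality with $q=\xi$ shows that the energy of $f$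 over a period is at least $\bar aL^2|\xi|^2$. For a general $f$ a cutoff $\zeta$ replaces periodicity. It produces two errors: a boundary layer, handled by \eqref{eq:CS}, and a term in which $\nabla\zeta$ meets the fluctuation $J^q-\bar aq$, handled by averaging on a smaller scale $\ell$.

For $\epsilon>0$ let $\mathcal{A}_{L,\epsilon}(y)$ be the event that $|\pi(x)-x|_1\le k_L$ for all $x\in B'$ and, for all $f:\mathcal{C}\cap B''\to\mathbb{R}$,
\begin{equation}\label{eq:hom}
\bar a^2L^d|g_B(f)|^2\le(\bar a+\epsilon)\,\mathcal{E}_B(f)+\epsilon\,\mathcal{E}_{B''}(f).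
\end{equation}

\begin{lemma}\label{lem:hom}
For every $\epsilon>0$, $Q(\mathcal{A}_{L,\epsilon}(0))\to1$ as $L\to\infty$.
\end{lemma}

\begin{proof}
Fix $\delta\in(0,1)$, then $\zeta\in C_c^\infty((0,1)^d)$ with $0\le\zeta\le1$ and $\int_{(0,1)^d}(1-\zeta)\le\delta$, then $\delta'\in(0,1/20)$. Constants $C_\zeta$ depend on $\zeta$ but not on $\delta'$ or $L$, and ``with high probability'' means with probability tending to $1$ as $L\to\infty$. Let $B=[0,L)^d$, $\zeta_L(x)=\zeta(x/L)$, $\ell=\lceil\delta'L\rceil$, $A_z=\ell z+[0,\ell)^d$, $A_z''=\ell z+[-2\ell,3\ell)^d$, and $Y=\{z:A_z\cap B\ne\emptyset\}$, so $\#Y\le(1+1/\delta')^d$. By Lemma~\ref{lem:tame}, $\mathcal{T}_L(0)\cap\bigcap_{z\in Y}\mathcal{T}_\ell(\ell z)$ holds with high probability, and we work on this event. For large $L$ and $z\in Y$: $A_z\subset B'$ and $A_z''\subset B''$; each edge is inside at most $5^d$ of the $A''_z$; and if $\zeta_L(x)\ne0$ then $x$ and its neighbors are in $B$. Let $|q|=1$, $J=J^q$, and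
\[
S=\sum_{x,j}\zeta_L(x)J_j(x)\nabla_j\tilde f(x),\qquad S_0=\sum_{x,j}\zeta_L(x)\,q_j\nabla_j\tilde f(x).
\]
These sums and both sides of \eqref{eq:hom} are unchanged if a constant is added to $f$, so we assume $\bar f_B=0$. Write $\mathcal{E}''=\mathcal{E}_{B''}(f)$.

\emph{Step 1: $|S|\le(\bar a+\delta)^{1/2}L^{d/2}\mathcal{E}_B(f)^{1/2}$.} The terms of $S$ vanish except on open edges of $\mathcal{C}$ inside $B$, where $\nabla_j\tilde f=\nabla_jf$. So $|S|\le\mathcal{E}_B(f)^{1/2}(\sum_{x\in B,j}J_j(x)^2)^{1/2}$. The last sum is a quadratic form in $q$ with coefficients $\sum_{x\in B,j}J^{e_i}_j(x)J^{e_{i'}}_j(x)$. By \eqref{eq:moments} and the mean ergodic theorem, with high probability each is within $\delta L^d/d$ of $\bar a\delta_{ii'}L^d$, and then the form is at most $(\bar a+\delta)L^d$ for all unit $q$.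

\emph{Step 2: $|\bar aS_0-S|\le C_\zeta\delta'L^{d/2}(\mathcal{E}'')^{1/2}$.} Summation by parts gives
\[
S=\sum_x\tilde f(x)\sum_j\Big[\big(\zeta_L(x-e_j)-\zeta_L(x)\big)J_j(x-e_j)+\zeta_L(x)\big(J_j(x-e_j)-J_j(x)\big)\Big],
\]
and the second terms sum to $0$ by \eqref{eq:div}. The same computation applies to $S_0$, with the constant field $q$ in place of $J$. Let $K_j(x)=J_j(x-e_j)-\bar aq_j$, a stationary field in $L^2(Q)$, linear in $q$, of mean zero by \eqref{eq:moments}. With $\bar f_z=\bar f_{A_z}$,
\[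
\bar aS_0-S=\sum_{z\in Y}\sum_{x\in A_z}\big[(\tilde f(x)-\bar f_z)+\bar f_z\big]\sum_j\nabla_j\zeta_L(x-e_j)K_j(x)=:\Sigma_1+\Sigma_2.
\]
The ergodic theorem will be applied to $K^{e_1},\dots,K^{e_d}$; since $K^q=\sum_iq_iK^{e_i}$ and $|q_i|\le1$, the bounds below hold for all unit $q$ at once.

In $\Sigma_1$ the gain comes from the Poincar\'e inequality on the small scale. We have $|\nabla_j\zeta_L|\le C_\zeta/L$, and only $x\in B$ contribute. By \eqref{eq:P} at scale $\ell$, $\sum_z\sum_{x\in A_z}(\tilde f(x)-\bar f_z)^2\le5^dC_3\ell^2\mathcal{E}''$, and $\sum_{x\in B,j}K_j(x)^2\le CL^d$ with high probability. As $\ell\le2\delta'L$, the Cauchy--Schwarz inequality gives $|\Sigma_1|\le C_\zeta\delta'L^{d/2}(\mathcal{E}'')^{1/2}$.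

In $\Sigma_2$ the gain comes from the mean of $K$ being zero. For $x\in A_z$, $\nabla_j\zeta_L(x-e_j)=L^{-1}\partial_j\zeta(\xi)$ with $|\xi-\ell z/L|\le C\delta'$, so it differs from $L^{-1}\partial_j\zeta(\ell z/L)$ by at most $C_\zeta\delta'/L$. Therefore
\[
|\Sigma_2|\le\frac{C_\zeta}L\Big(\sum_{z\in Y}\ell^d|\bar f_z|\Big)\max_{z\in Y}\Big[\sum_j\Big|\ell^{-d}\sum_{x\in A_z}K_j(x)\Big|+\delta'\ell^{-d}\sum_{x\in A_z,j}|K_j(x)|\Big].
\]
For each $z$ the first term in the bracket tends to $0$ in $L^1(Q)$, and $\ell^{-d}\sum_{x\in A_z,j}|K_j(x)|\le C$ with high probability; the law of the bracket does not depend on $z$ and $\#Y$ is bounded, so the maximum is at most $C\delta'$ with high probability. By \eqref{eq:P} at scale $L$ and $\bar f_B=0$, $\sum_z\ell^d|\bar f_z|\le\sum_{x\in B'}|\tilde f(x)|\le(3L)^{d/2}(C_3L^2\mathcal{E}'')^{1/2}$. So $\Sigma_2$ obeys the same bound as $\Sigma_1$.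

\emph{Step 3: the boundary layer.} By \eqref{eq:CS} at scale $L$, with $c_b=1-\zeta_L(x_b)$ and $c_b^2\le c_b$,
\[
|L^dq\cdot g_B(f)-S_0|\le\sum_{x\in B,j}(1-\zeta_L(x))|\nabla_j\tilde f(x)|\le\Theta^{1/2}(\mathcal{E}'')^{1/2},
\]
where $\Theta=\sum_{x\in B,j}(1-\zeta_L(x))W^{k_L}(\{x,x+e_j\})$. By Lemma~\ref{lem:W}(c) and convergence of Riemann sums, $E_Q[\Theta]\le2dC_W\delta L^d$ for large $L$. By Markov's inequality $\Theta\le2dC_W\sqrt\delta\,L^d$ with probability at least $1-\sqrt\delta$.

\emph{Conclusion.} None of the events above depends on $f$ or $q$, so we may take $q$ with $q\cdot g_B(f)=|g_B(f)|$. From $\bar aL^dq\cdot g_B(f)\le|S|+|\bar aS_0-S|+\bar a|L^dq\cdot g_B(f)-S_0|$ we get, with probability at least $1-\sqrt\delta-o(1)$, for all $f$,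
\[
\bar aL^{d/2}|g_B(f)|\le(\bar a+\delta)^{1/2}\mathcal{E}_B(f)^{1/2}+(C\delta^{1/4}+C_\zeta\delta')(\mathcal{E}'')^{1/2}.
\]
Choose $\delta'$ with $C_\zeta\delta'\le\delta^{1/4}$ and square, using $(x+y)^2\le(1+\delta^{1/4})x^2+(1+\delta^{-1/4})y^2$. The coefficient of $\mathcal{E}_B(f)$ is $(1+\delta^{1/4})(\bar a+\delta)$ and that of $\mathcal{E}''$ is at most $C\delta^{1/4}$. For small $\delta$ these are below $\bar a+\epsilon$ and $\epsilon$, so $\liminf_LQ(\mathcal{A}_{L,\epsilon}(0))\ge1-\sqrt\delta$ for all small $\delta$.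
\end{proof}

\section{Good cubes in a polynomially large region}\label{sec:uniform}

We tie the intermediate scale to $t$: let $L=\lceil n^{1/2}\rceil$ and $k=k_L$, and let $B_z,B_z',B_z''$ be the cubes of Section~\ref{sec:geom} with $y=Lz$, $z\in\mathbb{Z}^d$. The $B_z$ partition $\mathbb{Z}^d$, and each edge is inside at most $5^d$ of the $B''_z$. What matters in the choice of $L$ is that $L\to\infty$, $L=o(n)$, and that $(\log L)^2$ and $(n/L)^d$ are much larger than $\log t$.

Let $\deg(B_z)=\sum_{x\in\mathcal{C}\cap B_z}\deg(x)$. Call $z$ \emph{$\epsilon$-good} if $\mathcal{A}_{L,\epsilon}(Lz)$ holds,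
\[
\big|L^{-d}|\mathcal{C}\cap B_z|-\theta\big|\le\epsilon\qquad\text{and}\qquad\big|L^{-d}\deg(B_z)-m\big|\le\epsilon,
\]
and \emph{$\epsilon$-bad} otherwise. For $R>0$ define the \emph{windows} and the cubes near them,
\[
\mathcal{B}_\kappa=\{x\in\mathbb{Z}^d:|x-Rn\kappa|_\infty<Rn\},\qquad Z_\kappa=\{z\in\mathbb{Z}^d:|Lz-Rn\kappa|_\infty\le Rn+3L\},
\]
for $\kappa$ in $\mathcal{K}_t=\{\kappa\in\mathbb{Z}^d:|\kappa|_\infty\le2t/(Rn)+1\}$. We note: $\#\mathcal{K}_t\le C_Rt^d$; $Z_\kappa$ is a box whose sides contain between $2Rn/L+5$ and $2Rn/L+7$ integers; $z\in Z_\kappa$ whenever $B_z$ contains a point within sup-distance $2L$ of $\mathcal{B}_\kappa$; and $\mathcal{B}_\kappa\subset[-2t-2Rn,2t+2Rn]^d$.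

\begin{lemma}\label{lem:uniform}
$Q$-almost surely:
\begin{enumerate}
\item[(E1)] for all large $t$, $\mathcal{T}_L(Lz)$ holds for all $z$ with $|Lz|_\infty\le4t$;
\item[(E2)] for all rational $\epsilon,R>0$, $\ \max_{\kappa\in\mathcal{K}_t}\#\{z\in Z_\kappa:z\ \epsilon\text{-bad}\}/\#Z_\kappa\to0$ as $t\to\infty$.
\end{enumerate}
\end{lemma}

\begin{proof}
(E1) Since $\log L\ge\frac1{2(d+2)}\log t$, Lemma~\ref{lem:tame} bounds the failure probability at time $t$ by $Ct^de^{-c(\log t)^2}$, which is summable.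

(E2) Fix $\epsilon,R$. Goodness refers to $\mathcal{C}$, which is not local. Call $z$ \emph{locally good} if $\pi^k(x)$ is defined for all $x\in B'_z$; \eqref{eq:hom} holds for all $f:\mathcal{C}^k\cap B''_z\to\mathbb{R}$, with $\tilde f=f\circ\pi^k$ and with the energies taken over open edges having both endpoints in $\mathcal{C}^k\cap B_z$, resp.\ $\mathcal{C}^k\cap B''_z$; and the two density conditions hold with $\mathcal{C}^k$ in place of $\mathcal{C}$. On $\mathcal{T}_L(Lz)$ we have $\mathcal{C}^k=\mathcal{C}$ on $B''_z$ and $\pi^k=\pi$ on $B'_z$, so good and locally good coincide. Hence the probability $p_t$ that $z$ is not locally good, which does not depend on $z$, is at most $Q(0\text{ is }\epsilon\text{-bad})+Q(\mathcal{T}_L(0)^c)$, and this tends to $0$ by Lemma~\ref{lem:hom}, the mean ergodic theorem and Lemma~\ref{lem:tame}. Local goodness of $z$ depends only on edges within sup-distance $k$ of $B_z''$, which are inside $Lz+[-3L,4L)^d$. These boxes are disjoint for distinct $z$ congruent modulo $7$,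 so the corresponding events are independent; here the product structure of $Q$ is used. Each residue class modulo $7$ in $Z_\kappa$ has $M\ge c_R(n/L)^d$ elements. Fix a rational $\epsilon'>0$. Once $p_t\le\epsilon'/2$, Hoeffding's inequality shows that a class contains more than $\epsilon'M$ indices that are not locally good with probability at most $\exp(-\epsilon'^2M/2)$. A union bound over the $7^d$ classes and over $\kappa$ gives $C_Rt^d\exp(-c_{\epsilon',R}(n/L)^d)$, which is summable because $(n/L)^d\ge cn^{d/2}$ is a power of $t$. For large $t$ all $z\in Z_\kappa$, $\kappa\in\mathcal{K}_t$, satisfy $|Lz|_\infty\le2t+2Rn+3L\le4t$. The Borel--Cantelli lemma and (E1) finish the proof.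
\end{proof}

From now on $\omega$ is fixed and satisfies (E1) and (E2); what follows is deterministic in $\omega$.

\section{A Faber--Krahn inequality with obstacles}\label{sec:FK}

For $\eta\in(0,1/2)$ and $V\subset\mathcal{C}$ let $\mathcal{P}(V)=\{z\in\mathbb{Z}^d:|V\cap B_z|\le\eta L^d\}$ be the set of \emph{trap-poor} cubes. The next result plays the role of the formula for $\lambda(I)$ in Section~\ref{sub:line}. The cutoff $M$ is needed because the proof is by compactness, which requires bounded energy; it is harmless, since eigenvalues above $Mn^{-2}$ contribute at most $e^{-Mn^d}$.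

\begin{proposition}\label{prop:FK}
Let $R>0$ be rational, $\epsilon,M>0$ and $\eta\in(0,1/2)$. There is $t_0=t_0(\omega)$ such that for all $t\ge t_0$, $\kappa\in\mathcal{K}_t$ and $V\subset\mathcal{C}$,
\[
n^2\lambda\big((\mathcal{C}\cap\mathcal{B}_\kappa)\setminus V\big)\ge\min\Big\{M,\frac{\bar a}m\mu(v)\Big\}-\epsilon,\qquad v=(L/n)^d\,\#(\mathcal{P}(V)\cap Z_\kappa).
\]
\end{proposition}

\begin{proof}
Suppose not. Then along a sequence $t\to\infty$ (we suppress the index) there are $\kappa,V$ with $n^2\lambda<\min\{M,\frac{\bar a}m\mu(v)\}-\epsilon$, where $\lambda=\lambda((\mathcal{C}\cap\mathcal{B}_\kappa)\setminus V)$. As $v\le(L/n)^d\#Z_\kappa\le C_R$, we may assume $v\to v_\infty\in[0,\infty)$. Let $f$ be a minimizer for $\lambda$ with $\|f\|^2=n^d$; then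
\[
n^{2-d}\mathcal{E}(f)=n^2\lambda\le M.
\]
We extract a limit $u\in H^1(\mathbb{R}^d)$ of the rescaled $f$ and find its mass, energy and support. Constants may now depend on $R,M,\eta$.

\emph{Step 0: compactness.} First, $\tilde f$ vanishes at sup-distance more than $k$ from $\mathcal{B}_\kappa$. Indeed, by (E1), $|\pi(y)-y|_1\le k$ for $|y|_\infty\le3t$. Suppose $\pi(x)\in\mathcal{B}_\kappa$ and $|x-\pi(x)|_1>k$. Take $y$ on a shortest grid path from $\pi(x)$ to $x$ with $|y-\pi(x)|_1=k+1$; then $|y|_\infty\le3t$ for large $t$, and $|x-\pi(y)|_1\le|x-y|_1+k<|x-\pi(x)|_1$, which is impossible. Consequently $F(z):=\bar f_{B_z}$ vanishes for $z\notin Z_\kappa$, the gradient $\nabla_j\tilde f$ vanishes on $B_z$ for $z\notin Z_\kappa$, and every $z$ with $\tilde f\not\equiv0$ on $B'_z$ has $|Lz|_\infty\le4t$, so that $\mathcal{T}_L(Lz)$ holds. By \eqref{eq:P},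
\begin{equation}\label{eq:osc}
\sum_z\sum_{x\in B'_z}(\tilde f(x)-F(z))^2\le5^dC_3L^2\mathcal{E}(f)\le CL^2n^{d-2}=o(n^d).
\end{equation}
The cubes $B_{z+e_j}$, $1\le j\le d$, are disjoint subsets of $B'_z$, and $L^d(F(z+e_j)-F(z))^2\le\sum_{x\in B_{z+e_j}}(\tilde f(x)-F(z))^2$ by Jensen's inequality, so
\begin{equation}\label{eq:gradF}
L^d\sum_{z,j}|\nabla_jF(z)|^2\le CL^2n^{d-2}.
\end{equation}
Since $F$ is supported in a box of side $\sigma\le Cn/L$, writing $F(z)$ as a sum of at most $\sigma$ increments along its line in direction $e_1$ gives $\sum_zF(z)^2\le\sigma^2\sum_z|\nabla_1F(z)|^2$. With \eqref{eq:gradF} and \eqref{eq:osc},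
\begin{equation}\label{eq:mass}
\sum_zL^dF(z)^2\le Cn^d,\qquad\sum_x\tilde f(x)^2\le Cn^d,\qquad\sum_x|\tilde f(x)|\le Cn^d,
\end{equation}
the last by the Cauchy--Schwarz inequality, as $\tilde f$ has at most $Cn^d$ nonzero values.

Recenter and rescale. Let $x_0=L\lfloor Rn\kappa/L\rfloor$ (coordinatewise), and let \emph{cell $z$} be the cube $(Lz-x_0)/n+[0,L/n)^d\subset\mathbb{R}^d$. Let $U=F(z)$ on cell $z$, and let $\hat U$ be the continuous function, affine in each variable on each cell, equal to $F(z)$ at $(Lz-x_0)/n$. For large $t$ the cells $z\in Z_\kappa$ and the supports of $U,\hat U$ lie in $[-R-1,R+1]^d$. On cell $z$, $\hat U$ is a convex combination of the values $F(z+\sigma')$, $\sigma'\in\{0,1\}^d$, and $\partial_j\hat U$ is $n/L$ times a convex combination of increments of $F$ along edges of $z+\{0,1\}^d$. So by \eqref{eq:gradF}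
\[
\|\nabla\hat U\|_2^2\le C(L/n)^{d-2}\sum_{z,j}|\nabla_jF(z)|^2\le C,\qquad\|\hat U-U\|_2^2\le C(L/n)^d\sum_{z,j}|\nabla_jF(z)|^2\le C(L/n)^2,
\]
and $\|U\|_2\le C$ by \eqref{eq:mass}. By Rellich's theorem, along a subsequence $U\to u$ in $L^2(\mathbb{R}^d)$ with $u\in H^1(\mathbb{R}^d)$. For rational $\epsilon'>0$ let $\mathcal{D}=\mathcal{D}_{\epsilon'}$ be the union of the cells $z\in Z_\kappa$ with $z$ $\epsilon'$-bad; $|\mathcal{D}|\to0$ by (E2).

\emph{Step 1: $m\int u^2=1$.} Compare $f$ with the function equal to $F(z)$ on $\mathcal{C}\cap B_z$. By the triangle inequality for $\|\cdot\|$ and \eqref{eq:osc},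
\[
\Big|\,\|f\|-\Big(\sum_zF(z)^2\deg(B_z)\Big)^{1/2}\Big|\le\Big(2d\sum_z\sum_{x\in\mathcal{C}\cap B_z}(f(x)-F(z))^2\Big)^{1/2}=o(n^{d/2}),
\]
so $n^{-d}\sum_zF(z)^2\deg(B_z)\to1$. Since $L^{-d}\deg(B_z)$ is within $\epsilon'$ of $m$ for good $z$ and within $2d$ of $m$ always,
\[
\Big|n^{-d}\sum_zF(z)^2\deg(B_z)-m\int U^2\Big|\le\epsilon'\int U^2+2d\int_{\mathcal{D}}U^2,
\]
and $\int_{\mathcal{D}}U^2\le\|U^2-u^2\|_1+\int_{\mathcal{D}}u^2\to0$. Let $t\to\infty$, then $\epsilon'\to0$.

\emph{Step 2: averaged gradients converge weakly to $\nabla u$.} Inequality \eqref{eq:hom} bounds the energy by the vectors $g_{B_z}(f)$, so these must be identified in the limit. Let $G=n\,g_{B_z}(f)$ on cell $z$; it vanishes for $z\notin Z_\kappa$. By \eqref{eq:G}, $\|G\|_2^2=(L/n)^dn^2\sum_z|g_{B_z}(f)|^2\le5^dC_3n^{2-d}\mathcal{E}(f)\le C$. It therefore suffices to test against $\phi\in C_c^\infty(\mathbb{R}^d)$. Let $\hat x=(x-x_0)/n$ and let $\phi_x$ be the average of $\phi$ over the cell containing $\hat x$. Then $\int\phi\,G_j=n^{1-d}\sum_x\phi_x\nabla_j\tilde f(x)$.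 By \eqref{eq:G} and the Cauchy--Schwarz inequality over $z\in Z_\kappa$,
\[
\sum_x|\nabla_j\tilde f(x)|\le(\#Z_\kappa)^{1/2}\big(5^dC_3L^d\mathcal{E}(f)\big)^{1/2}\le Cn^{d-1},
\]
and $|\phi_x-\phi(\hat x)|\le C_\phi L/n$, so replacing $\phi_x$ by $\phi(\hat x)$ costs $O(L/n)$. Summation by parts, Taylor's formula and \eqref{eq:mass} give
\[
n^{1-d}\sum_x\phi(\hat x)\nabla_j\tilde f(x)=n^{1-d}\sum_x\tilde f(x)\big(\phi(\hat x-e_j/n)-\phi(\hat x)\big)=-n^{-d}\sum_x\tilde f(x)\partial_j\phi(\hat x)+O(n^{-1}).
\]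
Replacing $\tilde f$ by $F(z)$ on $B_z$, $z\in Z_\kappa$, costs at most $C_\phi n^{-d}(Cn^d)^{1/2}(CL^2n^{d-2})^{1/2}=O(L/n)$ by \eqref{eq:osc}, and $n^{-d}\sum_zF(z)\sum_{x\in B_z}\partial_j\phi(\hat x)=\int U\partial_j\phi+O(\|U\|_1L/n)$. Hence $\int\phi\,G_j\to-\int u\,\partial_j\phi=\int\phi\,\partial_ju$.

\emph{Step 3: $\liminf n^2\lambda\ge\bar a\int|\nabla u|^2$.} For $\phi\in L^2$, $|\int_{\mathcal{D}}\phi\,G_j|\le\|G\|_2\|\phi1_{\mathcal{D}}\|_2\to0$, so $G1_{\mathcal{D}^c}$ also converges weakly to $\nabla u$, and $\liminf\int_{\mathcal{D}^c}|G|^2\ge\int|\nabla u|^2$. Sum \eqref{eq:hom} over the $\epsilon'$-good $z\in Z_\kappa$, using $\sum_z\mathcal{E}_{B_z}(f)\le\mathcal{E}(f)$ and $\sum_z\mathcal{E}_{B''_z}(f)\le5^d\mathcal{E}(f)$, and multiply by $n^{2-d}$: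
\[
\bar a^2\int_{\mathcal{D}^c}|G|^2=\bar a^2n^{2-d}\sum_{z\in Z_\kappa\text{ good}}L^d|g_{B_z}(f)|^2\le\big(\bar a+\epsilon'+5^d\epsilon'\big)\,n^2\lambda.
\]
Take the $\liminf$, let $\epsilon'\to0$ and divide by $\bar a$, which is positive by Corollary~\ref{cor:positive}.

\emph{Step 4: $|\{u\ne0\}|\le v_\infty$.} If $z\notin\mathcal{P}(V)$, then $f$ vanishes at more than $\eta L^d$ points of $\mathcal{C}\cap B_z$, so $\eta L^dF(z)^2\le\sum_{x\in\mathcal{C}\cap B_z}(f(x)-F(z))^2$. By \eqref{eq:osc}, $\sum_{z\notin\mathcal{P}(V)}L^dF(z)^2=o(n^d)$; this is where $L=o(n)$ is decisive. Let $\Sigma$ be the union of the cells $z\in\mathcal{P}(V)\cap Z_\kappa$, so $|\Sigma|=v$. As $U$ vanishes on the cells $z\notin Z_\kappa$, we have shown $\int_{\Sigma^c}U^2\to0$, hence $\int_{\Sigma^c}u^2\to0$. For $s>0$, $|\{|u|>s\}|\le|\Sigma|+s^{-2}\int_{\Sigma^c}u^2\to v_\infty$. Let $s\downarrow0$.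

\emph{Conclusion.} By Step 1, $u\ne0$, so $v_\infty>0$ by Step 4. By Step 3, \eqref{eq:FK} and Step 1, $\liminf n^2\lambda\ge\bar a\mu(v_\infty)\int u^2=\frac{\bar a}m\mu(v_\infty)$. But $n^2\lambda<\frac{\bar a}m\mu(v)-\epsilon$ and $\mu(v)\to\mu(v_\infty)$, a contradiction.
\end{proof}

\section{The upper bound}\label{sec:upper}

\begin{proposition}\label{prop:upper}
$Q$-almost surely, for all $\alpha\in(0,1)$,
\[
\limsup_{t\to\infty}n^{-d}\log\sup_{x\in\mathcal{C},\,|x|_\infty\le t}E^\omega_x(\alpha^{N(t)})\le-\Phi(\beta\theta).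
\]
\end{proposition}

\begin{proof}
Let $\omega$ satisfy (E1) and (E2), which do not involve $\alpha$. Let $x\in\mathcal{C}$, $|x|_\infty\le t$, let $V$ be the random set of traps, and $A=(\mathcal{C}\cap[-2t,2t]^d)\setminus V$. Up to time $t$ the walk stays in $[-2t,2t]^d$, so \eqref{eq:traps} and Lemma~\ref{lem:eig}(a) give
\begin{equation}\label{eq:start}
E^\omega_x(\alpha^{N(t)})=\mathbb{E}\,P^\omega_x(X_s\in A\text{ for }s\le t)\le Ct^{d/2}\,\mathbb{E}\big[e^{-t\lambda(A)}\big],
\end{equation}
with $e^{-\infty}=0$ if $A=\emptyset$. The right side does not depend on $x$.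

\emph{Localization to windows.} Proposition~\ref{prop:FK} concerns regions of size $n$, while $A$ has size $t$. Let $\chi_0\in C_c^\infty((-1,1)^d)$ be nonnegative and positive on $[-\frac12,\frac12]^d$, and $\chi=\chi_0/(\sum_\kappa\chi_0(\cdot-\kappa)^2)^{1/2}$, so that $\sum_{\kappa\in\mathbb{Z}^d}\chi(\cdot-\kappa)^2=1$. Fix a rational $R>0$ and let $\chi_\kappa(x)=\chi(x/(Rn)-\kappa)$, which vanishes off $\mathcal{B}_\kappa$. From $\sum_\kappa\chi_\kappa^2=1$ we get $2\sum_\kappa\chi_\kappa(x)\chi_\kappa(y)=2-\sum_\kappa(\chi_\kappa(x)-\chi_\kappa(y))^2$, hence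
\[
\sum_\kappa\big(\chi_\kappa(x)f(x)-\chi_\kappa(y)f(y)\big)^2=(f(x)-f(y))^2+f(x)f(y)\sum_\kappa(\chi_\kappa(x)-\chi_\kappa(y))^2.
\]
For neighbors $x,y$ the last sum has at most $2^{d+1}$ nonzero terms, each at most $\|\nabla\chi\|_\infty^2(Rn)^{-2}$. Summing over open edges and using $\sum_{\{x,y\}}|f(x)f(y)|\le\frac12\|f\|^2$ and $\|f\|^2=\sum_\kappa\|\chi_\kappa f\|^2$, we get for a minimizer $f$ for $\lambda(A)$
\[
\sum_\kappa\mathcal{E}(\chi_\kappa f)\le\Big(\lambda(A)+\frac{C_0}{R^2n^2}\Big)\sum_\kappa\|\chi_\kappa f\|^2,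
\]
with $C_0$ depending only on $d$. So for some $\kappa$ with $\chi_\kappa f\ne0$, $\lambda(A\cap\mathcal{B}_\kappa)\le\lambda(A)+C_0/(Rn)^2$. Such a window meets $[-2t,2t]^d$, so $\kappa\in\mathcal{K}_t$. Put $\lambda_\kappa=\lambda((\mathcal{C}\cap\mathcal{B}_\kappa)\setminus V)\le\lambda(A\cap\mathcal{B}_\kappa)$. Since $t/n^2=n^d$,
\begin{equation}\label{eq:loc}
\mathbb{E}\big[e^{-t\lambda(A)}\big]\le e^{C_0n^d/R^2}\sum_{\kappa\in\mathcal{K}_t}\mathbb{E}\big[e^{-t\lambda_\kappa}\big].
\end{equation}

\emph{The price of poor cubes.} Let $h(\eta)=-\eta\log\eta-(1-\eta)\log(1-\eta)$. For $\eta\le1/2$ and an integer $M'$, $\sum_{i\le\eta M'}\binom{M'}i\le e^{M'h(\eta)}$: indeed $1\ge\sum_{i\le\eta M'}\binom{M'}i\eta^i(1-\eta)^{M'-i}$, and $\eta^i(1-\eta)^{M'-i}\ge e^{-M'h(\eta)}$ for $i\le\eta M'$, being nonincreasing in $i$. Take a rational $\epsilon>0$ and $\eta\in(0,1/2)$ so small that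
\[
\beta':=\beta(\theta-\epsilon-\eta)-h(\eta)>0,
\]
which is possible because $\alpha<1$ and $\theta>0$. If $z$ is $\epsilon$-good, $s=|\mathcal{C}\cap B_z|$ satisfies $(\theta-\epsilon)L^d\le s\le L^d$, so
\[
\mathbb{P}(z\in\mathcal{P}(V))=\sum_{i\le\eta L^d}\binom si(1-\alpha)^i\alpha^{s-i}\le\alpha^{s-\eta L^d}\sum_{i\le\eta L^d}\binom{L^d}i\le e^{-\beta'L^d}.
\]
Traps in different cubes are independent. For $\Pi\subset Z_\kappa$ put $v_\Pi=(L/n)^d\#\Pi$; bounding the probability by $1$ for bad cubes and using (E2),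
\[
\mathbb{P}(\mathcal{P}(V)\cap Z_\kappa=\Pi)\le\exp\big(-\beta'L^d(\#\Pi-\#\{z\in Z_\kappa:z\ \epsilon\text{-bad}\})\big)\le\exp\big(-\beta'v_\Pi n^d+o(n^d)\big),
\]
uniformly in $\kappa\in\mathcal{K}_t$ and $\Pi$.

\emph{Summing over coarse configurations.} There are $2^{\#Z_\kappa}=e^{O((n/L)^d)}=e^{o(n^d)}$ sets $\Pi$, because $L\to\infty$. Let $M>\Phi(\beta')$. On $\{\mathcal{P}(V)\cap Z_\kappa=\Pi\}$, Proposition~\ref{prop:FK} gives $t\lambda_\kappa=n^d\cdot n^2\lambda_\kappa\ge n^d(\min\{M,\frac{\bar a}m\mu(v_\Pi)\}-\epsilon)$ for $t\ge t_0$. For every $v\ge0$, $\beta'v+\min\{M,\frac{\bar a}m\mu(v)\}\ge\min\{M,\Phi(\beta')\}=\Phi(\beta')$. Hence, uniformly in $\kappa\in\mathcal{K}_t$,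
\[
\mathbb{E}\big[e^{-t\lambda_\kappa}\big]\le\exp\big(-n^d(\Phi(\beta')-\epsilon)+o(n^d)\big).
\]
With \eqref{eq:start}, \eqref{eq:loc} and $\#\mathcal{K}_t\le C_Rt^d=e^{o(n^d)}$, the $\limsup$ in the statement is at most $-\Phi(\beta')+\epsilon+C_0/R^2$. Let $R\to\infty$ and $\epsilon,\eta\to0$; then $\beta'\to\beta\theta$, and $\Phi$ is continuous by \eqref{eq:Phi}.
\end{proof}

\section{Proofs of the theorems}\label{sec:proofs}

We work on the set of full $Q_0$-measure where Propositions~\ref{prop:lower} and~\ref{prop:upper} hold; it does not depend on $\alpha$, $v$ or $(s_t)$.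

\begin{proof}[Proof of Theorem~\ref{thm:main} and Theorem~\ref{thm:compl}(i)]
Let $0\le s_t=o(n^d)$; Theorem~\ref{thm:main} is the case $s_t=0$. For $v>0$, $E^\omega_x(\alpha^{N(t)})\ge e^{-\beta vn^d}P^\omega_x(N(t)\le vn^d)$, so by Proposition~\ref{prop:lower}
\[
\liminf_{t\to\infty}n^{-d}\log\inf_{x\in\mathcal{C},\,|x|_\infty\le s_t}E^\omega_x(\alpha^{N(t)})\ge-\inf_{v>0}\Big\{\beta v+\frac{\bar a}m\mu(v/\theta)\Big\}=-\Phi(\beta\theta),
\]
by the substitution $v\mapsto\theta v$. Since $s_t\le t$ for large $t$, Proposition~\ref{prop:upper} gives the matching upper bound for the supremum over the same $x$. The closed form is \eqref{eq:Phi}, and $\Phi(\beta\theta)\in(0,\infty)$ because $0<\beta<\infty$, $\theta>0$ and $\bar a>0$.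
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:compl}(ii)]
The lower bound is Proposition~\ref{prop:lower} with $s_t=0$. For the upper bound, Chebyshev's inequality gives $P^\omega(N(t)\le vn^d)\le e^{\beta vn^d}E^\omega(e^{-\beta N(t)})$ for every $\beta>0$. Since Theorem~\ref{thm:main} holds for all $\alpha=e^{-\beta}$ simultaneously, $\beta$ may be chosen as a function of $v$, and
\[
\limsup_{t\to\infty}n^{-d}\log P^\omega(N(t)\le vn^d)\le\beta v-\inf_{s>0}\Big\{\beta\theta s+\frac{\bar a}m\mu(s)\Big\}.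
\]
The function $\mu(s)=\mu_1(|\mathbb{B}|/s)^{2/d}$ is convex, differentiable and strictly decreasing. For $\beta=-\frac{\bar a}{m\theta}\mu'(v/\theta)>0$ the derivative of the convex function in braces vanishes at $s=v/\theta$, so the infimum is $\beta v+\frac{\bar a}m\mu(v/\theta)$, and the bound is $-\frac{\bar a}m\mu(v/\theta)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:compl}(iii)]
For $p=1$ the measure $Q$ is the point mass at the full lattice, which is fixed by all shifts. So $\theta=1$, $m=2d$, $a_j=1$ and $D_j\psi=0$ a.s., whence $\bar a=1$. Theorem~\ref{thm:main} for $p=1$ concerns the walk on $\mathbb{Z}^d$ and identifies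
\[
-c_d(\alpha)=\frac{d+2}2\,(\beta|\mathbb{B}|)^{\frac2{d+2}}\Big(\frac{2\mu_1}{d\cdot2d}\Big)^{\frac d{d+2}}.
\]
Dividing the formula for $\Phi(\beta\theta)$ at general $p$ by this expression gives $\theta^{2/(d+2)}(2d\bar a/m)^{d/(d+2)}$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{AP} Antal and Pisztora, Ann. Probab. \textbf{24} (1996).

\bibitem{CCGKS} Chayes, Chayes, Grimmett, Kesten and Schonmann, Ann. Probab. (1989).

\bibitem{Gr} Grimmett, \emph{Percolation}, 2nd ed.

\bibitem{OWR} \emph{Heat Kernels, Stochastic Processes and Functional Inequalities}, \texttt{https://publications.mfo.de/\allowbreak bitstream/\allowbreak handle/\allowbreak mfo/\allowbreak 2928/\allowbreak OWR\_2005\_54.pdf?\allowbreak sequence=1\&isAllowed=y}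

\end{thebibliography}
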